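# Involutions of Valdivia compacta and invariant dense $\Sigma$-subsets

## Countable supports, $\Sigma$-subsets, Valdivia compacta

All compact spaces are Hausdorff. For $x\in\mathbb R^\Gamma$ write $\operatorname{supp}x=\{\gamma\in\Gamma: x(\gamma)\neq0\}$, and for $M\subset\Gamma$ let $x1_M$ be the point that equals $x$ on $M$ and $0$ off $M$.

**Definition ($\Sigma(\Gamma)$).** For a set $\Gamma$ put
$$\Sigma(\Gamma)=\{x\in\mathbb R^\Gamma:\ \operatorname{supp}x\text{ is countable}\},$$
with the topology of pointwise convergence inherited from $\mathbb R^\Gamma$.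

If $\Gamma$ is countable, $\Sigma(\Gamma)=\mathbb R^\Gamma$. If $\Gamma=\omega_1$, the constant function $1$ is not in $\Sigma(\omega_1)$, while every $1_{[0,\alpha)}$ with $\alpha<\omega_1$ is.

**Definition ($\Sigma$-subset).** Let $K$ be compact. A set $A\subset K$ is a $\Sigma$-subset of $K$ if there are a set $\Gamma$ and a homeomorphic injection $e:K\to\mathbb R^\Gamma$ (a homeomorphism onto its image) with $A=e^{-1}(\Sigma(\Gamma))$.

Since $K$ is compact, every continuous injection $K\to\mathbb R^\Gamma$ is a homeomorphic injection. The set $A$ depends on the embedding. In $K=\{0,1\}^{\omega_1}$ the inclusion into $\mathbb R^{\omega_1}$ gives $A=\{x:\operatorname{supp}x\text{ countable}\}$, while $e(x)=1-x$ gives the set of $x$ that equal $1$ at all but countably many coordinates. Both are dense, because a basic open set restricts only finitely many coordinates. A $\Sigma$-subset need not be dense: a one-point space, placed at the constant function $1\in\mathbb R^{\omega_1}$, has $\Sigma$-subset $\emptyset$.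

**Definition (Valdivia).** A compact space is Valdivia if it admits a dense $\Sigma$-subset. Equivalently, it is homeomorphic to some $K'\subset\mathbb R^\Gamma$ such that $K'\cap\Sigma(\Gamma)$ is dense in $K'$.

Three examples will be used.

- A metrizable compact space embeds in $\mathbb R^{\mathbb N}=\Sigma(\mathbb N)$, so $A=K$ is a dense $\Sigma$-subset.
- Let $K=\prod_{i\in I}X_i$ with every $X_i$ nonempty, compact and metrizable. Choose a point $o_i\in X_i$ and an embedding $j_i:X_i\to\mathbb R^{\mathbb N}$ with $j_i(o_i)=0$ (translate any embedding). The product of the $j_i$ embeds $K$ in $\mathbb R^{I\times\mathbb N}$. The preimage of $\Sigma(I\times\mathbb N)$ is the set of $x$ with $x_i=o_i$ for all but countably many $i$, and it is dense. In particular $\{0,1\}^\kappa$ is Valdivia for every $\kappa$.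
- The ordinal space $[0,\omega_1]$ embeds in $\mathbb R^{\omega_1}$ by $\eta\mapsto 1_{[0,\eta)}$. This is continuous because each $\{\eta:\eta>\xi\}=[\xi+1,\omega_1]$ is clopen, and it is injective. The preimage of $\Sigma(\omega_1)$ is $[0,\omega_1)$, which is dense.

**Definition (involution, invariance, orbit space).** An involution of $K$ is a homeomorphism $h:K\to K$ with $h\circ h=\mathrm{id}_K$. A set $A\subset K$ is $h$-invariant if $h(A)=A$. We write $\mathrm{Fix}(h)=\{x:h(x)=x\}$, and $K/h$ for the quotient of $K$ by the orbits $\{x,h(x)\}$.

For an involution, $h(A)\subset A$ already gives $h(A)=A$: apply $h$ once more. On $\{0,1\}^{\omega_1}$, any involution that permutes coordinates leaves the set of countably supported points invariant. The flip $x\mapsto1-x$ does not.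

Finally, the weight of a space is the least cardinality of a base; a compact space has countable weight exactly when it is metrizable. A compact space is zero-dimensional if its clopen sets form a base; $\{0,1\}^\kappa$ is an example.

## Invariant dense $\Sigma$-subsets under an involution

The following question is posed in "Complex Banach Spaces with Valdivia Dual Unit Ball" (https://www.eweb.unex.es/eweb/extracta/Vol-20-3/20P3comv.pdf). Let $K$ be a Valdivia compact space and $h$ an involution of $K$. Is there an $h$-invariant dense $\Sigma$-subset? The space has some dense $\Sigma$-subset $A$, and $h$ carries it to another one. We ask whether some choice of $A$ is carried to itself.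

The answer is no.

**Theorem 1.** There is a homeomorphism $h$ of $K=\{0,1\}^{\omega_1}$ with $h\circ h=\mathrm{id}_K$ such that no dense $\Sigma$-subset $A$ of $K$ satisfies $h(A)=A$.

**Theorem 2.** For a cardinal $\kappa$, every involution of $\{0,1\}^\kappa$ has an invariant dense $\Sigma$-subset if and only if $\kappa\le\omega$. Every counterexample to the question has weight $\ge\omega_1$, so Theorem 1 has the least possible weight.

**Theorem 3.** Let $h$ be an involution of a compact space $K$.

(a) If an $h$-invariant dense $\Sigma$-subset $A$ exists, then $A\cap\mathrm{Fix}(h)$ is dense in $\mathrm{Fix}(h)$ (so $\mathrm{Fix}(h)$ is Valdivia or empty), and $K/h$ is Valdivia.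

(b) If $h$ has no fixed points, an $h$-invariant dense $\Sigma$-subset exists if and only if $K/h$ is Valdivia.

(c) If $h$ has no fixed points and $K$ is Valdivia and zero-dimensional, an $h$-invariant dense $\Sigma$-subset always exists.

**Theorem 4.** There is a compact connected abelian group $K$ of weight $\omega_1$, a product of metrizable groups and hence Valdivia, with an element $t$ of order $2$ such that the fixed-point-free involution $h(x)=x+t$ has no invariant dense $\Sigma$-subset. Hence $K/h$ is not Valdivia, and zero-dimensionality cannot be dropped in Theorem 3(c).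

## Metrizable spaces and the full flip

If $K$ is metrizable, then $A=K$ is a dense $\Sigma$-subset, and it is invariant under everything. So every counterexample is nonmetrizable, that is, has weight $\ge\omega_1$. This also settles $\{0,1\}^\kappa$ for $\kappa\le\omega$.

The next case is the flip $h(x)=1-x$ on $\{0,1\}^{\omega_1}$. Let $A$ be the set of countably supported points. Then $h(A)$ consists of the points that are $1$ at all but countably many coordinates, and $A\cap h(A)=\emptyset$. So $A$ is a bad choice, but a better one exists. Let $U=\{x:x_0=0\}$, so that $\{0,1\}^{\omega_1}$ is the disjoint union of $U$ and $h(U)$. Use $A$ on $U$ and its mirror image on $h(U)$: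
$$A'=(A\cap U)\cup h(A\cap U).$$
This set is invariant and dense. It is a $\Sigma$-subset: the map $e'(x)=(x_0,(x_\alpha+x_0 \bmod 2)_{0<\alpha<\omega_1})$ is a continuous injection, and $e'(x)$ has countable support exactly when $x\in A'$. Two things made this work: we changed $A$, and the space split into two halves exchanged by $h$. A fixed point makes such a splitting impossible.

## Extracting sequences from a $\Sigma$-subset

To get a negative answer we need a property shared by all dense $\Sigma$-subsets, whatever embedding defines them. Here is the tool. Points of $A$ have countable support, so a net in $A$ can be imitated by a sequence, at the price of replacing its limit $x$ by a truncation of $x$ to a countable set of coordinates.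

**Lemma 1.** Let $K$ be compact, $e:K\to\mathbb R^\Gamma$ a homeomorphic injection, $A=e^{-1}(\Sigma(\Gamma))$, $N\ge1$, $x\in K$, and $S\subset A^N$ with $(x,\dots,x)\in\overline S$ in $K^N$. For every countable $C\subset\Gamma$ there are a countable $M\supset C$ and a point $a\in A$ with $e(a)=e(x)1_M$, and a sequence in $S$ converging to $(a,\dots,a)$.

*Proof.* If $\Gamma=\emptyset$, then $K=\{x\}$, the set $S$ is $\{(x,\dots,x)\}$, and $a=x$, $M=\emptyset$ work. Let $\Gamma\ne\emptyset$; enlarging $C$, we may assume $C\neq\emptyset$.

**Step 1: build $M$ by bookkeeping.** The aim is a countable set that contains the supports of all chosen points, while the chosen points approximate $x$ on it. Put $M_0=C$. Suppose nonempty countable sets $M_0\subset\dots\subset M_n$ are given, with fixed enumerations $M_m=\{\gamma^m_j:j\in\mathbb N\}$ (repetitions allowed). Since $(x,\dots,x)\in\overline S$, we can choose $s^n=(s^n_1,\dots,s^n_N)\in S$ with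
$$|e(s^n_i)(\gamma^m_j)-e(x)(\gamma^m_j)|<\tfrac1{n+1}\qquad(i\le N,\ m,j\le n),$$
because only finitely many coordinates are involved. Put $M_{n+1}=M_n\cup\bigcup_{i\le N}\operatorname{supp}e(s^n_i)$. It is countable because each $s^n_i$ lies in $A$. Enumerate it and continue. Let $M=\bigcup_nM_n$.

**Step 2: identify the limit.** Fix $i\le N$. If $\gamma\in M$, then $\gamma=\gamma^m_j$ for some $m,j$, and for $n\ge\max(m,j)$ we have $|e(s^n_i)(\gamma)-e(x)(\gamma)|<\frac1{n+1}$; so $e(s^n_i)(\gamma)\to e(x)(\gamma)$. If $\gamma\notin M$, then $\gamma\notin M_{n+1}$, so $e(s^n_i)(\gamma)=0$ for all $n$. Hence $e(s^n_i)\to e(x)1_M$ pointwise. The compact set $e(K)$ is closed, so $e(x)1_M=e(a)$ for some $a\in K$. Since $M$ is countable, $a\in A$. Since $e$ is a homeomorphism onto its image, $s^n_i\to a$ for every $i$. $\square$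

The lemma gives the same limit $a$ in all $N$ coordinates, and the case $N=2$ will carry the proof.

## The symmetrized embedding

Given a dense $\Sigma$-subset $A=e^{-1}(\Sigma(\Gamma))$ and an involution $h$, the natural first attempt is to symmetrize the embedding:
$$e^{s}(x)=(e(x),e(h(x)))\in\mathbb R^{\Gamma}\times\mathbb R^{\Gamma}.$$
This is a homeomorphic injection, and the preimage of the countably supported points is $A\cap h(A)$. So $A\cap h(A)$ is always an $h$-invariant $\Sigma$-subset, and the only missing property is density. For the flip above, it is empty. The next lemma shows that the attempt never produces anything new.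

**Lemma 2.** If $A$ and $B$ are dense $\Sigma$-subsets of a compact space $K$ and $A\cap B$ is dense in $K$, then $A=B$.

*Proof.* We use two properties of a $\Sigma$-subset $A=e^{-1}(\Sigma(\Gamma))$.

First, if $D\subset A$ is countable, then $\overline D\subset A$. Indeed $M=\bigcup_{d\in D}\operatorname{supp}e(d)$ is countable, and the condition that $e(y)$ vanish off $M$ is closed, so it passes to $\overline D$.

Second, if $S\subset A$ and $x\in A\cap\overline S$, then a sequence in $S$ converges to $x$. Apply Lemma 1 with $N=1$ and the countable set $C=\operatorname{supp}e(x)$: since $M\supset C$, we get $e(a)=e(x)1_M=e(x)$, so $a=x$.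

Now let $x\in B$. The set $S=A\cap B$ is a subset of $B$ and $x\in\overline S$, so by the second property for $B$ a sequence in $A\cap B$ converges to $x$. By the first property for $A$, $x\in A$. Thus $B\subset A$, and by symmetry $A=B$. $\square$

The set $h(A)$ is a dense $\Sigma$-subset (use the embedding $e\circ h$). So if $A\cap h(A)$ is dense, Lemma 2 gives $h(A)=A$. Symmetrizing works only when there was nothing to repair; otherwise one must replace $A$ altogether, as with the flip. A negative answer must therefore deal with every dense $\Sigma$-subset at once.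

## Density on the fixed-point set

Invariance has a consequence at fixed points: the invariant set must be visible inside $\mathrm{Fix}(h)$, even when $\mathrm{Fix}(h)$ is nowhere dense in $K$.

**Lemma 3.** Let $h:K\to K$ be a continuous map of a compact space and $A$ a dense $\Sigma$-subset of $K$ with $h(A)\subset A$. Then $A\cap\mathrm{Fix}(h)$ is dense in $\mathrm{Fix}(h)$.

*Proof.* Let $A=e^{-1}(\Sigma(\Gamma))$, let $x\in\mathrm{Fix}(h)$, and let $U$ be a neighborhood of $x$. We look for a point of $A\cap\mathrm{Fix}(h)$ in $U$. Since $e$ is a homeomorphism onto its image, there is a finite $C\subset\Gamma$ such that $e(y)|_C=e(x)|_C$ implies $y\in U$. Put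
$$S=\{(d,h(d)):d\in A\}\subset A^2 .$$
As $A$ is dense, some net in $A$ converges to $x$, and along it $h(d)\to h(x)=x$; so $(x,x)\in\overline S$. Lemma 1 with $N=2$ gives a countable $M\supset C$, a point $a\in A$ with $e(a)=e(x)1_M$, and $d_n\in A$ with $d_n\to a$ and $h(d_n)\to a$. By continuity $h(d_n)\to h(a)$, so $h(a)=a$. Since $C\subset M$, we have $e(a)|_C=e(x)|_C$, so $a\in U$. $\square$

If $A=e^{-1}(\Sigma(\Gamma))$, then $A\cap\mathrm{Fix}(h)$ is the $\Sigma$-subset of $\mathrm{Fix}(h)$ given by the restriction of $e$. So a nonempty $\mathrm{Fix}(h)$ must itself be Valdivia. This suggests a plan: find a compact space $F$ without a dense $\Sigma$-subset, and realize it as the fixed-point set of an involution of a Cantor cube.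

## Two rays of length $\omega_1$ with a common endpoint

Let $L\subset\{0,1\}^{\omega_1}$ be the closed set of nondecreasing functions $\omega_1\to\{0,1\}$. A nonzero $u\in L$ has a least $\alpha$ with $u_\alpha=1$, so $u=1_{[\alpha,\omega_1)}$. Thus $L$ consists of the points $1_{[\alpha,\omega_1)}$, $\alpha<\omega_1$, and the point $0$. A single ray is no obstruction: $u\mapsto1-u$ embeds $L$ in $\mathbb R^{\omega_1}$, sends $1_{[\alpha,\omega_1)}$ to $1_{[0,\alpha)}$, and sends $0$ to the constant $1$. The resulting $\Sigma$-subset $L\setminus\{0\}$ is dense, because a basic neighborhood of $0$ contains $1_{[\alpha,\omega_1)}$ for all large $\alpha<\omega_1$. So $L$ is Valdivia; it is a copy of $[0,\omega_1]$.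

Two rays that meet at their far ends are different. Put
$$V=\{(u,v)\in L\times L:\ u=0\text{ or }v=0\}.$$
The point $(0,0)$ is a limit of each ray, but no sequence in the ray $\{u\neq0\}$ approaches a point with $u=0$. Lemma 1 with $N=2$ asks the two rays to produce sequences with a common limit.

**Lemma 4.** For every nonempty compact space $Q$, the compact space $V\times Q$ has no dense $\Sigma$-subset.

*Proof.* Suppose $B$ is a dense $\Sigma$-subset of $V\times Q$. Fix $q_0\in Q$ and put $x=(0,0,q_0)$,
$$F_1=\{(u,v,w)\in B:u\neq0\},\qquad F_2=\{(u,v,w)\in B:v\neq0\}.$$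

**Step 1: $x\in\overline{F_1}\cap\overline{F_2}$.** This makes Lemma 1 applicable at $x$. Let $W$ be an open neighborhood of $x$. There are a finite set of coordinates of $u$ and $v$ and an open $O\ni q_0$ such that $W$ contains every $(u,v,w)\in V\times O$ with $u,v$ vanishing on that set. For $\alpha<\omega_1$ larger than all the $u$-indices in it, $(1_{[\alpha,\omega_1)},0,q_0)\in W$. So $\{(u,v,w)\in W:u\neq0\}$ is nonempty. It is open, since $u\ne0$ is an open condition. Hence it meets the dense set $B$, that is, $W\cap F_1\neq\emptyset$. Exchanging $u$ and $v$ gives $W\cap F_2\ne\emptyset$.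

**Step 2: a common sequential limit, and the contradiction.** By Step 1, $(x,x)\in\overline{F_1\times F_2}$. Lemma 1 with $N=2$, $S=F_1\times F_2$ and $C=\emptyset$ gives a point $a=(u,v,w)$ and sequences $a_n\in F_1$, $b_n\in F_2$, both converging to $a$. Write the $u$-part of $a_n$ as $1_{[\alpha_n,\omega_1)}$ with $\alpha_n<\omega_1$, and let $\alpha=\sup_n\alpha_n$, which is $<\omega_1$. The $u$-part of every $a_n$ equals $1$ at $\alpha$, so $u_\alpha=1$. But every $b_n$ has nonzero $v$-part, hence $u$-part $0$, so $u=0$. This is a contradiction. $\square$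

The embedding that defines $B$ is arbitrary, so $x$ need not be sent to $0$; Lemma 1 is stated so that this does not matter.

## An involution of the Cantor cube with prescribed fixed points

Any closed set that is the zero set of a continuous map into a power of $\mathbb Z/2$ can be made into a fixed-point set, up to an extra factor. If $c:P\to\{0,1\}^T$ is continuous, then on $P\times\{0,1\}^T$ the map $(p,w)\mapsto(p,w+c(p))$, with addition mod $2$, is an involution whose fixed-point set is $c^{-1}(0)\times\{0,1\}^T$. The smallest case is $(u,w)\mapsto(u,w+u)$ on $\{0,1\}^2$, which fixes exactly the points with $u=0$. To use this we must write the condition $(u,v)\in V$ as a list of equations, each involving finitely many coordinates.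

**Proof of Theorem 1.** Let $T$ be the disjoint union of
$$T_1=\{(1,\alpha,\beta):\alpha<\beta<\omega_1\},\quad T_2=\{(2,\alpha,\beta):\alpha<\beta<\omega_1\},\quad T_3=\{(3,\alpha,\beta):\alpha,\beta<\omega_1\}.$$

**Step 1: the space and the map.** Put $K=\{0,1\}^{\omega_1}\times\{0,1\}^{\omega_1}\times\{0,1\}^T$. Since $|T|=\omega_1$, $K$ is homeomorphic to $\{0,1\}^{\omega_1}$. A homeomorphism carries dense $\Sigma$-subsets to dense $\Sigma$-subsets, so we may work on $K$. Define $c:\{0,1\}^{\omega_1}\times\{0,1\}^{\omega_1}\to\{0,1\}^T$ by
$$c(u,v)_{(1,\alpha,\beta)}=u_\alpha(1-u_\beta),\quad c(u,v)_{(2,\alpha,\beta)}=v_\alpha(1-v_\beta),\quad c(u,v)_{(3,\alpha,\beta)}=u_\alpha v_\beta .$$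
Each coordinate of $c$ depends on two coordinates of $(u,v)$, so $c$ is continuous. Let
$$h(u,v,w)=(u,v,w+c(u,v))\qquad(\text{addition mod }2).$$
Then $h$ is continuous, and $h(h(u,v,w))=(u,v,w+2c(u,v))=(u,v,w)$. So $h$ is an involution.

**Step 2: its fixed points.** We have $\mathrm{Fix}(h)=\{(u,v,w):c(u,v)=0\}$. The equations from $T_1$ say that $u_\alpha=1$ implies $u_\beta=1$ whenever $\alpha<\beta$, so $u\in L$. Those from $T_2$ say $v\in L$. Those from $T_3$ say that $u_\alpha$ and $v_\beta$ are never both $1$, so $u=0$ or $v=0$. Hence $\mathrm{Fix}(h)=V\times\{0,1\}^T$.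

**Step 3: the contradiction.** Suppose $A$ is a dense $\Sigma$-subset of $K$ with $h(A)=A$. By Lemma 3, $A\cap\mathrm{Fix}(h)$ is dense in $\mathrm{Fix}(h)$, and it is a $\Sigma$-subset of $\mathrm{Fix}(h)$ by restriction of the embedding. So $V\times\{0,1\}^T$ has a dense $\Sigma$-subset, against Lemma 4. $\blacksquare$

**Proof of Theorem 2.** For $\kappa\le\omega$ the cube is metrizable and $A=\{0,1\}^\kappa$ is an invariant dense $\Sigma$-subset. As noted, a counterexample must be nonmetrizable, so it has weight $\ge\omega_1$; the weight of $\{0,1\}^{\omega_1}$ is $\omega_1$.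

Let $\kappa\ge\omega_1$. With $(K,h)$ as in the proof of Theorem 1, $K\times\{0,1\}^\kappa$ is homeomorphic to $\{0,1\}^\kappa$, and $h\times\mathrm{id}$ is an involution of it with fixed-point set $V\times Q$, where $Q=\{0,1\}^T\times\{0,1\}^\kappa$. An invariant dense $\Sigma$-subset would, by Lemma 3, yield a dense $\Sigma$-subset of $V\times Q$, against Lemma 4. $\blacksquare$

**Remark (other orders).** For each $n\ge2$ there is a homeomorphism of $\{0,1\}^{\omega_1}$ of order $n$ with no invariant dense $\Sigma$-subset. Replace $\{0,1\}^T$ by $(\mathbb Z/n)^T$ and add mod $n$. Since $|T\times\omega|=|T|$ and $(\mathbb Z/n)^\omega$ is a Cantor set, $(\mathbb Z/n)^T\cong((\mathbb Z/n)^\omega)^T\cong(\{0,1\}^\omega)^T\cong\{0,1\}^T$. Now $h^k(u,v,w)=(u,v,w+k\,c(u,v))$, and $c$ takes the value $1$ in some coordinate at some point, so $h$ has order exactly $n$. Its fixed-point set is $V\times(\mathbb Z/n)^T$, and Lemmas 3 and 4 apply as before.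

## Orbit spaces and fixed-point-free involutions

We turn to Theorem 3. When $h$ has no fixed points, Lemma 3 says nothing, and the orbit space takes over.

**Proof of Theorem 3(a).** Let $A=e^{-1}(\Sigma(\Gamma))$ be dense with $h(A)=A$. The density of $A\cap\mathrm{Fix}(h)$ in $\mathrm{Fix}(h)$ is Lemma 3. Since $A\cap\mathrm{Fix}(h)=(e|_{\mathrm{Fix}(h)})^{-1}(\Sigma(\Gamma))$, the space $\mathrm{Fix}(h)$ is Valdivia if it is nonempty.

For the quotient map $\pi:K\to K/h$ we build an embedding of $K/h$ out of symmetric functions of the pair $e(x),e(hx)$. Write $u=e(x)$, $v=e(hx)$ and put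
$$E(x)=\big((u_\gamma+v_\gamma)_{\gamma},\ (u_\gamma u_\delta+v_\gamma v_\delta)_{\gamma,\delta}\big)\in\mathbb R^\Gamma\times\mathbb R^{\Gamma\times\Gamma}.$$
The map $E$ is continuous, and it is constant on orbits because exchanging $u$ and $v$ does not change it.

**Step 1: $E$ separates orbits.** Let $d=u-v$. Since
$$d_\gamma d_\delta=2(u_\gamma u_\delta+v_\gamma v_\delta)-(u_\gamma+v_\gamma)(u_\delta+v_\delta),$$
$E(x)$ determines $u+v$ and all products $d_\gamma d_\delta$. These determine $d$ up to a global sign: if all $d_\gamma^2$ vanish, $d=0$; otherwise pick $\gamma_0$ with $d_{\gamma_0}^2\ne0$, so that $d_{\gamma_0}$ is known up to sign, and $d_\delta=(d_{\gamma_0}d_\delta)/d_{\gamma_0}$. So $E(x)$ determines the unordered pair $\{u,v\}=\{\frac12((u+v)+ d),\frac12((u+v)-d)\}=\{e(x),e(hx)\}$, hence the orbit $\{x,hx\}$.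

**Step 2: $K/h$ is embedded.** By Step 1, $E$ induces a continuous injection $\bar E$ of the compact space $K/h$ into a Hausdorff space. So $K/h$ is Hausdorff and $\bar E$ is a homeomorphic injection.

**Step 3: the preimage of the countably supported points is $\pi(A)$.** If $x\in A$, then $hx\in A$, so $u$ and $v$ are supported in a countable set $D$, and $E(x)$ is supported in $D\sqcup(D\times D)$. Conversely, if $E(x)$ has countable support, the entries with $\gamma=\delta$ show that $u_\gamma^2+v_\gamma^2\neq0$ for only countably many $\gamma$; so $\operatorname{supp}u$ is countable and $x\in A$. Hence $\bar E(\pi(x))$ has countable support exactly when $x\in A$. So $\pi(A)$ is a $\Sigma$-subset of $K/h$, and it is dense because $\pi$ is continuous and onto. $\blacksquare$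

**Proof of Theorem 3(b).** One direction is (a). For the other, let $h$ have no fixed points and let $B=f^{-1}(\Sigma(\Delta))$ be a dense $\Sigma$-subset of $K/h$, where $f:K/h\to\mathbb R^\Delta$ is a homeomorphic injection. The map $f\circ\pi$ fails to be injective only by identifying $x$ with $hx$, and finitely many extra coordinates repair this. For each $x$ we have $x\neq hx$, so by Urysohn's lemma there is a continuous $g:K\to\mathbb R$ with $g(x)\neq g(hx)$, and then $g(y)\ne g(hy)$ for $y$ near $x$. By compactness there are continuous $g_1,\dots,g_n$ such that for every $x$ some $g_i(x)\neq g_i(hx)$. Put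
$$e=(f\circ\pi,g_1,\dots,g_n):K\to\mathbb R^{\Delta\sqcup\{1,\dots,n\}}.$$
If $e(x)=e(y)$, then $\pi(x)=\pi(y)$, so $y\in\{x,hx\}$, and $y=hx$ would contradict the choice of the $g_i$. So $e$ is a continuous injection. Finitely many coordinates do not affect countability of supports, so $e^{-1}(\Sigma(\Delta\sqcup\{1,\dots,n\}))=\pi^{-1}(B)$, which is $h$-invariant. It is dense: for $U$ open, $\pi^{-1}\pi(U)=U\cup h(U)$ is open, so $\pi(U)$ is open. If $U\ne\emptyset$, then $\pi(U)$ meets $B$, so $U$ meets $\pi^{-1}(B)$. $\blacksquare$

**Proof of Theorem 3(c).** The plan is the one used for the flip: split $K$ into two clopen halves exchanged by $h$.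

**Step 1: local halves.** Let $x\in K$. As $x\neq hx$ there is a clopen $P\ni x$ with $hx\notin P$. Put $V=P\setminus h(P)$. It is clopen, and $x\in V$, since $x\in h(P)$ would mean $hx\in P$. Also $h(V)=h(P)\setminus P$ is disjoint from $V\subset P$. By compactness, finitely many such sets $V_1,\dots,V_n$ cover $K$.

**Step 2: gluing.** Put $U_0=\emptyset$, and for $0\le k<n$
$$W_k=V_{k+1}\setminus(U_k\cup h(U_k)),\qquad U_{k+1}=U_k\cup W_k.$$
All these sets are clopen. We have $U_k\cap h(U_k)=\emptyset$ by induction. Indeed $W_k\cap h(U_k)=\emptyset$ by definition, $U_k\cap h(W_k)=h(h(U_k)\cap W_k)=\emptyset$, and $W_k\cap h(W_k)\subset V_{k+1}\cap h(V_{k+1})=\emptyset$; with $U_k\cap h(U_k)=\emptyset$ these give $U_{k+1}\cap h(U_{k+1})=\emptyset$. A point of $V_{k+1}$ lies in $U_k\cup h(U_k)$ or in $W_k$, so $V_{k+1}\subset U_{k+1}\cup h(U_{k+1})$. As the $U_k$ increase, $U=U_n$ satisfies $K=U\sqcup h(U)$.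

**Step 3: reflecting a $\Sigma$-subset.** Let $A=e^{-1}(\Sigma(\Gamma))$ be any dense $\Sigma$-subset of $K$. Define $e'(x)=(e(x),0)$ for $x\in U$ and $e'(x)=(e(hx),1)$ for $x\in h(U)$. This map into $\mathbb R^\Gamma\times\mathbb R$ is continuous because $U$ and $h(U)$ are clopen, and injective because the last coordinate distinguishes the halves and $e$, $e\circ h$ are injective. The preimage of the countably supported points is $(A\cap U)\cup h(A\cap U)$. It is $h$-invariant. It is dense, because $A\cap U$ is dense in the open set $U$ and $h$ is a homeomorphism. $\blacksquare$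

## Translations by an element of order two

By Theorem 3(c), a fixed-point-free counterexample cannot be zero-dimensional, so it is reasonable to try translations of connected groups. Let $\mathbb T$ be the circle of complex numbers of modulus $1$.

The first candidate is $\mathbb T^{\omega_1}$ with $h$ multiplying every coordinate by $-1$, and it fails. The homeomorphism $\Phi(x)_0=x_0$, $\Phi(x)_\alpha=x_\alpha x_0^{-1}$ for $\alpha>0$ turns $h$ into the map $\Phi h\Phi^{-1}$ that multiplies coordinate $0$ by $-1$ and leaves the others alone. The dense $\Sigma$-subset of all $z$ with $z_\alpha=1$ for all but countably many $\alpha$ is invariant under that map. What made this possible is a map from the factor with index $0$ to the factor with index $\alpha$ that commutes with the two translations. So we look for factors between which there are no such maps.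

**The group.** Let $q_0,q_1,\dots$ be distinct odd primes and $E_\alpha\subset\mathbb N$ $(\alpha<\omega_1)$ distinct sets. Put
$$P_\alpha=\{q_{2n}:n\in E_\alpha\}\cup\{q_{2n+1}:n\notin E_\alpha\}.$$
If $\alpha\ne\beta$, then $P_\alpha\not\subset P_\beta$. Indeed, pick $n$ in exactly one of $E_\alpha,E_\beta$. If $n\in E_\alpha$, then $q_{2n}\in P_\alpha\setminus P_\beta$. If $n\in E_\beta$, then $q_{2n+1}\in P_\alpha\setminus P_\beta$.

Let $G_\alpha=\mathbb Z[1/P_\alpha]\subset\mathbb Q$ be the group of fractions $a/m$ with $m$ a product of primes from $P_\alpha$ (repetitions allowed), and $X_\alpha=\operatorname{Hom}(G_\alpha,\mathbb T)$ with pointwise convergence. We write $X_\alpha$ additively, so $(x+y)(r)=x(r)y(r)$. It is a closed subgroup of $\mathbb T^{G_\alpha}$ with $G_\alpha$ countable, so it is compact and metrizable.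

It is also connected. For $s\in\mathbb R$ let $\varepsilon_s(r)=e^{2\pi irs}$, so that $s\mapsto\varepsilon_s$ is a continuous map $\mathbb R\to X_\alpha$. Its image is dense: a basic neighborhood of $x\in X_\alpha$ restricts $x$ at finitely many elements of $G_\alpha$, and these lie in a cyclic subgroup generated by some $g>0$ in $G_\alpha$. If $x(g)=e^{2\pi i\theta}$, then $\varepsilon_{\theta/g}$ agrees with $x$ on that subgroup. So $X_\alpha$ is the closure of a connected set. We also note that for every nonzero $r\in G_\alpha$ some $\varepsilon_s(r)\ne1$.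

Put $t_\alpha(a/m)=(-1)^a$. This is well defined: $a/m=b/n$ gives $an=bm$ with $m,n$ odd, so $a\equiv b$ mod $2$. It is a homomorphism, since $a/m+b/n=(an+bm)/(mn)$ and $an+bm\equiv a+b$ mod $2$. It has order $2$, and $t_\alpha(1)=-1$. For example, for $\mathbb Z[1/3]$ it sends $a/3^k$ to $(-1)^a$. Now let
$$K=\prod_{\alpha<\omega_1}X_\alpha,\qquad t=(t_\alpha)_\alpha,\qquad h(x)=x+t .$$
Then $K$ is a compact connected abelian group, Valdivia as a product of metrizable compact spaces, and $h$ is an involution without fixed points. The group $K$ embeds in a product of $\omega_1$ circles, so its weight is at most $\omega_1$. It is not metrizable, being an uncountable product of spaces with more than one point, so its weight is $\omega_1$.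

For $\alpha<\omega_1$ let $Y_\alpha=\prod_{\beta<\alpha}X_\beta$, let $p_\alpha:K\to Y_\alpha$ be the projection, and $\tau_\alpha=p_\alpha(t)$. The space $Y_\alpha$ is metrizable, as a countable product. Suppose, for contradiction, that $A=e^{-1}(\Sigma(\Gamma))$ is dense in $K$ and $h(A)=A$.

### An equivariant section over a countable product

**Proposition 1.** Under this assumption there are $0<\alpha<\omega_1$ and a continuous $s:Y_\alpha\to K$ with $p_\alpha s=\mathrm{id}$ and $s(y+\tau_\alpha)=s(y)+t$ for all $y\in Y_\alpha$.

*Proof.* The plan is to match countably many coordinates of $e$ with countably many factors of $K$, and to take the closure of a countable invariant part of $A$ as the image of the section.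

**Step 1: countable dependence.** Every continuous $g:K\to\mathbb R$ factors through some $p_\alpha$ with $\alpha<\omega_1$. The functions with this property contain the constants. They form an algebra (take the larger of two indices) and are closed under uniform limits (take the supremum of countably many indices). They also separate points, because two different points of $K$ differ in some factor. By the Stone–Weierstrass theorem they are all continuous functions. Likewise, for every continuous $g:K\to\mathbb R$ there is a countable $M\subset\Gamma$ such that $e(x)|_M=e(y)|_M$ implies $g(x)=g(y)$: these functions contain the constants and all coordinate functions $e_\gamma$, and the same closure properties hold, with unions of countable sets in place of suprema. Since $Y_\alpha$ embeds in $\mathbb R^{\mathbb N}$, it follows that for each $\alpha<\omega_1$ some countable $M$ has the property that $e(x)|_M=e(y)|_M$ implies $p_\alpha(x)=p_\alpha(y)$.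

**Step 2: bookkeeping.** We choose inductively increasing countable sets $M_n\subset\Gamma$ and $D_n\subset A$, and ordinals $\alpha_0<\alpha_1<\dots<\omega_1$, such that

1. $h(D_n)=D_n$, and $\{e(d)|_{M_n}:d\in D_n\}$ is dense in $e(K)|_{M_n}$;
2. $\operatorname{supp}e(d)\subset M_{n+1}$ for $d\in D_n$;
3. $e_\gamma$ factors through $p_{\alpha_n}$ for $\gamma\in M_n$;
4. $e(x)|_{M_{n+1}}=e(y)|_{M_{n+1}}$ implies $p_{\alpha_n}(x)=p_{\alpha_n}(y)$.

Start with any countable $M_0$. Given $M_n$, the space $e(K)|_{M_n}\subset\mathbb R^{M_n}$ is separable metrizable, and $e(A)|_{M_n}$ is dense in it because $A$ is dense in $K$. So there is a countable subset of $A$ whose image is dense in $e(K)|_{M_n}$. Add the elements of $D_{n-1}$ (if $n>0$), and then the $h$-images of all points; this is $D_n$, and $D_n\subset A$ because $h(A)=A$. Next choose $\alpha_n$ above $\alpha_{n-1}$ and so large that (3) holds; by Step 1 this is a supremum of countably many ordinals $<\omega_1$. Finally let $M_{n+1}$ be the union of $M_n$, of the countably many countable supports of $e(d)$, $d\in D_n$, and of a countable set determining $p_{\alpha_n}$.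

**Step 3: passing to the limit.** Let $M=\bigcup_nM_n$, $D=\bigcup_nD_n$, $\alpha=\sup_n\alpha_n<\omega_1$ and $K_0=\overline D$. Then
$$e(x)|_M=e(y)|_M\iff p_\alpha(x)=p_\alpha(y).\tag{1}$$
If the left side holds, then $p_{\alpha_n}(x)=p_{\alpha_n}(y)$ for all $n$ by condition 4, and every $\beta<\alpha$ is below some $\alpha_n$, so $p_\alpha(x)=p_\alpha(y)$. If the right side holds, then $p_{\alpha_n}(x)=p_{\alpha_n}(y)$ for all $n$, so by condition 3 $e_\gamma(x)=e_\gamma(y)$ for every $\gamma\in M$.

A basic open set of $\mathbb R^M$ restricts finitely many coordinates, all in some $M_n$. So by condition 1, $e(D)|_M$ is dense in $e(K)|_M$, and since $e(K_0)|_M$ is compact,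
$$e(K_0)|_M=e(K)|_M.\tag{2}$$
By condition 2, $e(d)$ vanishes off $M$ for $d\in D$. This is a closed condition, so $e(y)$ vanishes off $M$ for every $y\in K_0$. Hence $y\mapsto e(y)|_M$ is injective on $K_0$.

**Step 4: the section.** The map $p_\alpha|_{K_0}:K_0\to Y_\alpha$ is injective: if $p_\alpha(x)=p_\alpha(y)$ with $x,y\in K_0$, then $e(x)|_M=e(y)|_M$ by (1), so $x=y$. It is onto: given $y\in Y_\alpha$ take $x\in K$ with $p_\alpha(x)=y$. By (2) some $k\in K_0$ has $e(k)|_M=e(x)|_M$, and $p_\alpha(k)=y$ by (1). So it is a homeomorphism, and we let $s$ be its inverse. Since $h(D)=D$, we have $K_0+t=K_0$. For $y\in Y_\alpha$ the point $s(y)+t$ lies in $K_0$ and projects to $y+\tau_\alpha$, so $s(y+\tau_\alpha)=s(y)+t$. Finally $\alpha\ge\alpha_1>0$. $\square$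

Fix this $\alpha$ and write $Y=Y_\alpha$, $\tau=\tau_\alpha$. Let $f:Y\to X_\alpha$ be the coordinate of $s$ with index $\alpha$, the first one not seen by $Y$. Then $f$ is continuous and
$$f(y+\tau)=f(y)+t_\alpha\qquad(y\in Y).\tag{3}$$
We show that such an $f$ does not exist. When all factors are equal to $\mathbb T$, the map $f(y)=y_0$ does satisfy the analogous equation; the choice of the sets $P_\alpha$ must enter.

### Continuous maps from $Y$ to the circle

Put $H=\bigoplus_{\beta<\alpha}G_\beta$. It is torsion-free. An element $\xi=(\xi_\beta)\in H$ defines a continuous homomorphism $Y\to\mathbb T$ by $\xi(y)=\prod_{\beta<\alpha}y_\beta(\xi_\beta)$, a product with finitely many factors different from $1$. Addition in $H$ becomes multiplication of functions. A nonzero $\xi$ is a nontrivial character: if $\xi_\beta\neq0$, take $y$ with $y_\beta=\varepsilon_s$, $\varepsilon_s(\xi_\beta)\neq1$, and all other coordinates $0$. The characters in $H$ separate the points of $Y$, since different points differ in some $y_\beta(r)$. So their finite linear combinations, the trigonometric polynomials, form a conjugation-closed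 algebra that is dense in the continuous complex functions on $Y$, by Stone–Weierstrass. The space $Y$ is connected, as a product of connected spaces.

**Proposition 2.** Every continuous $g:Y\to\mathbb T$ can be written $g=\xi e^{i\varphi}$ with $\xi\in H$ and $\varphi:Y\to\mathbb R$ continuous, and $\xi$ is unique.

*Proof.* **Step 1: reduction to a torus.** Take a trigonometric polynomial $\Lambda$ with $|g-\Lambda|<1$ on $Y$. Then $|\Lambda\bar g-1|<1$, so $\operatorname{Re}(\Lambda\bar g)>0$. Thus $\Lambda$ has no zeros, $\varphi_1=\operatorname{Arg}(\Lambda\bar g)$ is continuous, and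
$$\frac{\Lambda}{|\Lambda|}=g\,e^{i\varphi_1}.$$
The characters that occur in $\Lambda$, together with one nonzero element of $H$ if needed, generate a finitely generated torsion-free, hence free, subgroup of $H$ with a basis $\chi_1,\dots,\chi_k$, $k\ge1$. So $\Lambda=R\circ\chi$ with $\chi=(\chi_1,\dots,\chi_k):Y\to\mathbb T^k$ and $R$ a Laurent polynomial. The map $\chi$ is onto: $\chi(Y)$ is a closed subgroup of $\mathbb T^k$, and a proper closed subgroup of $\mathbb T^k$ is annihilated by some nontrivial character $z\mapsto z_1^{n_1}\cdots z_k^{n_k}$. That would give $\sum_jn_j\chi_j=0$ in $H$ with some $n_j\ne0$, against independence. Since $\Lambda$ has no zeros on $Y$, $R$ has no zeros on $\mathbb T^k$.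

**Step 2: lifting on the torus.** The map $\theta\mapsto\frac{R}{|R|}(e^{i\theta_1},\dots,e^{i\theta_k})$ from $\mathbb R^k$ to $\mathbb T$ lifts: it equals $e^{i\rho(\theta)}$ with $\rho:\mathbb R^k\to\mathbb R$ continuous. With $\mathbf e_j$ the $j$-th unit vector, $\rho(\theta+2\pi\mathbf e_j)-\rho(\theta)$ is continuous with values in $2\pi\mathbb Z$, hence a constant $2\pi n_j$. So $\rho(\theta)-\sum_jn_j\theta_j$ is $2\pi$-periodic in each variable and comes from a continuous $\varphi_2:\mathbb T^k\to\mathbb R$. Thus $R/|R|=z_1^{n_1}\cdots z_k^{n_k}e^{i\varphi_2}$. Composing with $\chi$ and using Step 1,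
$$g=\Big(\prod_j\chi_j^{n_j}\Big)e^{i(\varphi_2\circ\chi-\varphi_1)} .$$

**Step 3: uniqueness.** If $\xi e^{i\varphi}=\xi'e^{i\varphi'}$, then $\xi-\xi'\in H$ is a character of the form $e^{i(\varphi'-\varphi)}$. So it suffices to show that $\xi=e^{i\varphi}$ with $\xi\in H$ forces $\xi=0$ in $H$. As $\xi(0)=1$, we may subtract a multiple of $2\pi$ and assume $\varphi(0)=0$. The function $\varphi(y+z)-\varphi(y)-\varphi(z)$ is continuous on the connected space $Y\times Y$, has values in $2\pi\mathbb Z$ because $\xi$ is a homomorphism, and vanishes at $(0,0)$. So it is $0$, and $\varphi$ is a homomorphism of $Y$ into $\mathbb R$. Its image is a compact subgroup of $\mathbb R$, so $\varphi=0$. Then $\xi$ is the trivial character, so $\xi=0$ in $H$. $\square$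

### Divisibility against oddness

**Conclusion of the proof of Theorem 4.** We attach to $f$ an element of $H$, and show that it is nonzero because of (3), and too divisible to be nonzero because $f$ takes values in $X_\alpha$.

**Step 1: divisibility.** Let $m\ge1$ have all its prime factors in $P_\alpha$, so $1/m\in G_\alpha$. Put $g_m(y)=f(y)(1/m)\in\mathbb T$, a continuous function, and write $g_m=\xi_me^{i\varphi_m}$ as in Proposition 2. Since $f(y)$ is a homomorphism, $g_1=g_m^m=(m\xi_m)e^{im\varphi_m}$, where $m\xi_m$ is the multiple in $H$. By uniqueness,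
$$\xi_1=m\xi_m.\tag{4}$$

**Step 2: $\xi_1\neq0$.** By (3), $g_1(y+\tau)=f(y)(1)\,t_\alpha(1)=-g_1(y)$. Inserting $g_1=\xi_1e^{i\varphi_1}$ and dividing by $g_1(y)$,
$$\xi_1(\tau)\,e^{i(\varphi_1(y+\tau)-\varphi_1(y))}=-1\qquad(y\in Y).\tag{5}$$
Since $2\tau=0$, $\xi_1(\tau)=\pm1$. So $\psi(y)=\varphi_1(y+\tau)-\varphi_1(y)$ takes values in $\pi\mathbb Z$, and it is constant because $Y$ is connected. On the other hand $\psi(y+\tau)=\varphi_1(y)-\varphi_1(y+\tau)=-\psi(y)$. Hence $\psi=0$, and (5) gives $\xi_1(\tau)=-1$. In particular $\xi_1\ne0$.

**Step 3: the contradiction.** Choose $\beta<\alpha$ such that the component $\xi_{1,\beta}\in G_\beta$ of $\xi_1$ is nonzero. As $\beta\neq\alpha$, there is a prime $q\in P_\alpha\setminus P_\beta$. Taking $m=q^k$ in (4) gives $\xi_{1,\beta}\in q^kG_\beta$ for every $k$. But $q\notin P_\beta$, so elements of $G_\beta$ have denominators prime to $q$, that is, nonnegative $q$-adic valuation. So the nonzero rational number $\xi_{1,\beta}$ would have $q$-adic valuation at least $k$ for every $k$, which is impossible.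

Hence $h$ has no invariant dense $\Sigma$-subset. As $h$ has no fixed points, Theorem 3(b) shows that $K/h$ is not Valdivia. Since $K$ is Valdivia and $h$ is fixed-point-free, zero-dimensionality cannot be dropped in Theorem 3(c). $\blacksquare$
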